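\title{Minimal tense extensions of transitive modal logics}

\begin{abstract}
For a normal modal logic $L$, let $L^+$ be the least normal tense logic containing $L$. We show that $L^+$ is conservative over $L$ for every normal extension $L$ of $\mathbf{K4}$, so that $L\mapsto L^+$ is an injective map from $\mathbf{NExt}(\mathbf{K4})$ to $\mathbf{NExt}(\mathbf{K4}_t)$. The proof is syntactic: the finitely many formulas $\blacklozenge\varphi$ that occur in a given derivation are replaced by modal formulas that imitate them within that derivation. The method extends to weakly transitive logics and to global consequence, and it yields an embedding theorem for modal algebras. Weak transitivity is the exact bound in the hierarchy of $m$-transitive logics: injectivity fails for every $m\ge 2$.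
\end{abstract}

\section{Introduction}

Fix an infinite set of propositional variables; its cardinality plays no role. \emph{Modal formulas} are built from variables with $\top,\neg,\wedge$ and $\Box$. \emph{Tense formulas} may also contain a second box $\blacksquare$; one reads $\Box$ as ``always in the future'' and $\blacksquare$ as ``always in the past''. The other Boolean connectives, $\Diamond=\neg\Box\neg$ and $\blacklozenge=\neg\blacksquare\neg$ are abbreviations, and the empty conjunction is $\top$.

A \emph{normal modal logic} is a set of modal formulas that contains all tautologies and the axiom $\Box(p\to r)\to(\Box p\to\Box r)$ and is closed under modus ponens, uniform substitution and necessitation $\varphi/\Box\varphi$. A \emph{normal tense logic} is a set of tense formulas that satisfies these conditions for both $\Box$ and $\blacksquare$ and contains the \emph{converse axioms}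
$$p\to\Box\blacklozenge p,\qquad p\to\blacksquare\Diamond p .$$
The least logics of the two kinds are $\mathbf K$ and $\mathbf K_t$. For a logic $M$ of either kind, $\mathbf{NExt}(M)$ is the lattice of its normal extensions, and $M\oplus\Phi$ is the least normal extension that contains $\Phi$. We put $\mathbf{K4}=\mathbf K\oplus\Box p\to\Box\Box p$ and $\mathbf{K4}_t=\mathbf K_t\oplus\Box p\to\Box\Box p$, the tense logic of transitive frames.

Two monotone maps connect the two kinds of logic. A modal logic $L$ has a \emph{minimal tense extension} $L^+=\mathbf K_t\oplus L$, and a tense logic $T$ has a \emph{modal fragment} $T_+$, the set of modal formulas in $T$, which is a normal modal logic. Always $L\subseteq(L^+)_+$. Equality says that $L^+$ is \emph{conservative} over $L$: reasoning about the past proves nothing new about the future. No axiom of $L$ mentions the past, but $L^+$ contains the instances of these axioms in which tense formulas are substituted for variables, and it is known that there is an $L\in\mathbf{NExt}(\mathbf K)$ with $(L^+)_+\ne L$.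

Both $\mathbf{K4}^+$ and $\mathbf{K4}_t$ are the least normal tense logic containing $\Box p\to\Box\Box p$, so $(\cdot)^+$ restricts to a map $\mathbf{NExt}(\mathbf{K4})\to\mathbf{NExt}(\mathbf{K4}_t)$. The question posed in \cite{LTL} is whether this map is injective: does $L_1^+=L_2^+$ imply $L_1=L_2$ for all $L_1,L_2\in\mathbf{NExt}(\mathbf{K4})$? The answer is yes.

\begin{theorem}\label{thm:K4}
For every $L\in\mathbf{NExt}(\mathbf{K4})$, $(L^+)_+=L$. Hence the map $(\cdot)^+:\mathbf{NExt}(\mathbf{K4})\to\mathbf{NExt}(\mathbf{K4}_t)$ is injective, with left inverse $(\cdot)_+$; it is even an order embedding.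
\end{theorem}

The method needs less than transitivity and proves more than conservativity of theorems. Let $\mathbf{wK4}=\mathbf K\oplus p\wedge\Box p\to\Box\Box p$ be the logic of \emph{weak transitivity}; its axiom follows from that of $\mathbf{K4}$, so $\mathbf{wK4}\subseteq\mathbf{K4}$. For a set $\Gamma$ of modal formulas, $\Gamma\vdash_L\alpha$ means that $\alpha$ lies in the closure of $L\cup\Gamma$ under modus ponens and $\Box$-necessitation, and $\Gamma\vdash_{L^+}\alpha$ means that $\alpha$ lies in the closure of $L^+\cup\Gamma$ under modus ponens and both necessitation rules. These are the \emph{global consequence} relations; for $\Gamma=\emptyset$ they say $\alpha\in L$ and $\alpha\in L^+$. The algebraic terms in the next theorem are recalled in Section~\ref{sec:alg}.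

\begin{theorem}\label{thm:wK4}
\begin{enumerate}
\item[(1)] Let $L\in\mathbf{NExt}(\mathbf{wK4})$. For every set $\Gamma$ of modal formulas and every modal formula $\alpha$, $\Gamma\vdash_{L^+}\alpha$ if and only if $\Gamma\vdash_L\alpha$. In particular $(L^+)_+=L$, and $(\cdot)^+$ is injective, indeed an order embedding, on $\mathbf{NExt}(\mathbf{wK4})$.
\item[(2)] Every modal algebra $\mathfrak A$ validating $\mathbf{wK4}$ (in particular every $\mathbf{K4}$-algebra) embeds into the $\Box$-reduct of a tense algebra $\mathfrak B$ such that this reduct lies in the variety generated by $\mathfrak A$.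
\end{enumerate}
\end{theorem}

For $m\ge0$ put $\Box^{\le m}p=p\wedge\Box p\wedge\dots\wedge\Box^mp$ and $\mathbf{tra}_m=\mathbf K\oplus\Box^{\le m}p\to\Box^{m+1}p$, the logic of \emph{$m$-transitivity}. Thus $\mathbf{tra}_1=\mathbf{wK4}$. In this hierarchy Theorem~\ref{thm:wK4} cannot be improved.

\begin{theorem}\label{thm:sharp}
The map $(\cdot)^+$ is injective on $\mathbf{NExt}(\mathbf{tra}_m)$ if and only if $m\le1$.
\end{theorem}

Section~\ref{sec:frames} treats the easy cases and locates the difficulty. Section~\ref{sec:adj} reduces conservativity to finding modal formulas $Q_1,\dots,Q_k$ that can stand in for the formulas $\blacklozenge\varphi_1,\dots,\blacklozenge\varphi_k$ of one derivation. The conditions on the $Q_i$ are circular in two ways: the condition on $Q_i$ mentions $Q_i$ itself, and it mentions the other $Q_j$. Section~\ref{sec:one} breaks the first circle by transitivity, and Section~\ref{sec:nest} breaks the second by a finiteness argument, which completes the proof of Theorem~\ref{thm:K4}. Sections~\ref{sec:weak} and~\ref{sec:alg} prove Theorem~\ref{thm:wK4}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.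

\section{Conservativity and frames}\label{sec:frames}

Injectivity compares two logics, conservativity concerns one. On a lattice of extensions they are the same property.

\begin{lemma}\label{lem:equiv}
For a normal modal logic $M$ the following are equivalent:
\begin{enumerate}
\item[(i)] $(L^+)_+=L$ for all $L\in\mathbf{NExt}(M)$;
\item[(ii)] $L_1^+\subseteq L_2^+$ if and only if $L_1\subseteq L_2$, for all $L_1,L_2\in\mathbf{NExt}(M)$;
\item[(iii)] $(\cdot)^+$ is injective on $\mathbf{NExt}(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Assume (i). If $L_1^+\subseteq L_2^+$, then $L_1=(L_1^+)_+\subseteq(L_2^+)_+=L_2$; the converse is monotonicity. So (ii) holds, and (ii) implies (iii). Assume (iii), let $L\in\mathbf{NExt}(M)$ and $L'=(L^+)_+$. Then $L'\in\mathbf{NExt}(M)$ and $L\subseteq L'\subseteq L^+$, so $L^+\subseteq(L')^+\subseteq L^+$. Injectivity gives $L'=L$.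
\end{proof}

We recall the semantics. A \emph{general frame} is a triple $(W,R,P)$, where $R$ is a binary relation on a nonempty set $W$ and $P$ is a nonempty family of subsets of $W$, the \emph{admissible} sets, closed under complement, union and $X\mapsto\Diamond X=\{x: xRy\text{ for some }y\in X\}$. A valuation assigns an admissible set to each variable; $\Box\varphi$ is true at $x$ if $\varphi$ is true at all $y$ with $xRy$. The truth set of every modal formula is admissible, so the formulas true everywhere under every valuation are closed under substitution and form a normal modal logic, the \emph{logic of the frame}. A \emph{Kripke frame} $(W,R)$ is the case where all subsets are admissible. If the logic of a frame contains $L$, all members of $\Gamma$ are true everywhere under a valuation, and $\Gamma\vdash_L\alpha$, then $\alpha$ is true everywhere under that valuation. The axiom of $\mathbf{K4}$ is valid if $R$ is transitive. The axiom of $\mathbf{tra}_m$ is valid if every point reachable from $x$ in $m+1$ steps is reachable from $x$ in at most $m$ steps; for $m=1$ this reads: $xRyRz$ implies $xRz$ or $x=z$.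

Write $R[X]=\{y: xRy\text{ for some }x\in X\}$ and $R[x]=R[\{x\}]$. The past box looks along the converse relation: $\blacksquare\varphi$ is true at $y$ if $\varphi$ is true at all $x$ with $xRy$. So if $X$ is the truth set of $\varphi$, then $R[X]$ is the truth set of $\blacklozenge\varphi$.

\begin{proposition}\label{prop:kripke}
If $L$ is the logic of a class of general frames $(W,R,P)$ in which $P$ is closed under $X\mapsto R[X]$, then $(L^+)_+=L$. In particular this holds if $L$ is the logic of a class of Kripke frames.
\end{proposition}

\begin{proof}
In such frames all truth sets of tense formulas are admissible, so the tense formulas valid in the class form a normal tense logic $T$ with $T_+=L$. Hence $L^+\subseteq T$ and $(L^+)_+\subseteq L$.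
\end{proof}

So the question concerns logics that are not determined by Kripke frames. If $L$ is the logic of a general frame whose admissible sets are not closed under $X\mapsto R[X]$, one can add the missing sets, but the new valuations may refute members of $L$. This is what happens in the frame of Section~\ref{sec:sharp}. Nothing in this mechanism refers to transitivity, so one might well expect a transitive counterexample too. A second easy case points the other way and suggests the method.

\begin{example}\label{ex:B}
Suppose $p\to\Box\Diamond p\in L$. Let $t(\theta)$ be the result of replacing each $\blacksquare$ in $\theta$ by $\Box$. Both converse axioms are sent to $p\to\Box\Diamond p$, so $\{\theta:t(\theta)\in L\}$ is a normal tense logic containing $L$, hence $L^+$. As $t$ fixes modal formulas, $(L^+)_+=L$.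
\end{example}

Here the modal formula $\Diamond\varphi$ replaces $\blacklozenge\varphi$ in all derivations at once. For an arbitrary $L\supseteq\mathbf{K4}$ we choose the replacement anew for each derivation.

Throughout, \emph{normal reasoning} refers to the following facts. A set of formulas that contains all substitution instances of theorems of $\mathbf K$ and is closed under modus ponens and $\Box$-necessitation is closed under propositional consequence, under the rule $\varphi\to\chi\,/\,\Box\varphi\to\Box\chi$, and under the rule that passes from $\varphi\to\Box\chi_1,\dots,\varphi\to\Box\chi_n$ ($n\ge0$) to $\varphi\to\Box(\chi_1\wedge\dots\wedge\chi_n)$.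

\section{The past diamond as an adjoint}\label{sec:adj}

What must a replacement for $\blacklozenge\varphi$ satisfy? The converse axioms say that $\blacklozenge$ is left adjoint to $\Box$.

\begin{lemma}\label{lem:adj}
Let $T$ be a normal tense logic. Then $\varphi\to\Box\chi\in T$ if and only if $\blacklozenge\varphi\to\chi\in T$.
\end{lemma}

\begin{proof}
If $\blacklozenge\varphi\to\chi\in T$, then $\Box\blacklozenge\varphi\to\Box\chi\in T$, and $\varphi\to\Box\blacklozenge\varphi\in T$. Conversely, let $\varphi\to\Box\chi\in T$. Then $\neg\Box\chi\to\neg\varphi$, $\blacksquare\neg\Box\chi\to\blacksquare\neg\varphi$ and $\blacklozenge\varphi\to\blacklozenge\Box\chi$ are in $T$. The instance $\neg\chi\to\blacksquare\Diamond\neg\chi$ of the second converse axiom gives $\neg\chi\to\blacksquare\neg\Box\chi$, that is, $\blacklozenge\Box\chi\to\chi$.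
\end{proof}

Thus $\blacklozenge\varphi$ is the strongest $\chi$ with $\varphi\to\Box\chi$ provable. We now take this as the only information about the past. The gain is that each axiom or rule that mentions $\blacklozenge$ then concerns a single formula $\blacklozenge\varphi$, whereas the $\mathbf K$-axiom for $\blacksquare$ ties three such formulas together and would force the replacements to be chosen compatibly.

Fix a normal modal logic $L$ and a set $\Gamma$ of modal formulas. In this section and the next three, $\vdash\alpha$ abbreviates $\Gamma\vdash_L\alpha$. Let $\mathcal L_\blacklozenge$ be the language with the Boolean connectives, $\Box$ and a \emph{primitive} $\blacklozenge$. The calculus $\mathsf S_{L,\Gamma}$ on $\mathcal L_\blacklozenge$-formulas has the axioms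
\begin{itemize}
\item[(A0)] all members of $\Gamma$,
\item[(A1)] all $\mathcal L_\blacklozenge$-substitution instances of members of $L$,
\item[(A2)] $\varphi\to\Box\blacklozenge\varphi$ for all $\varphi$,
\end{itemize}
and the rules modus ponens, $\Box$-necessitation and
\begin{itemize}
\item[(Adj)] from $\varphi\to\Box\chi$ infer $\blacklozenge\varphi\to\chi$.
\end{itemize}
Let $\Lambda_\Gamma$ be its set of theorems; it admits normal reasoning by (A1). For a tense formula $\theta$ let $\theta^*$ be the $\mathcal L_\blacklozenge$-formula obtained by replacing each $\blacksquare$ by $\neg\blacklozenge\neg$. Modal formulas are fixed by $(\cdot)^*$.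

\begin{lemma}\label{lem:calc}
If $\Gamma\vdash_{L^+}\theta$, then $\theta^*\in\Lambda_\Gamma$.
\end{lemma}

\begin{proof}
Three facts hold for every $\Gamma$.
\begin{itemize}
\item[(M)] If $\varphi\to\chi\in\Lambda_\Gamma$, then $\blacklozenge\varphi\to\blacklozenge\chi\in\Lambda_\Gamma$. Indeed (A2) for $\chi$ gives $\varphi\to\Box\blacklozenge\chi$; apply (Adj).
\item[(D)] $\blacklozenge(\varphi\vee\chi)\to\blacklozenge\varphi\vee\blacklozenge\chi\in\Lambda_\Gamma$. Indeed (A2) for $\varphi$ and for $\chi$ gives $\varphi\vee\chi\to\Box(\blacklozenge\varphi\vee\blacklozenge\chi)$; apply (Adj).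
\item[(Z)] If $\varphi\in\Lambda_\Gamma$, then $\neg\blacklozenge\neg\varphi\in\Lambda_\Gamma$. Indeed $\neg\varphi\to\Box\bot\in\Lambda_\Gamma$ propositionally, and (Adj) gives $\blacklozenge\neg\varphi\to\bot$.
\end{itemize}

First let $\Gamma=\emptyset$ and $T=\{\theta:\theta^*\in\Lambda_\emptyset\}$. We show that $T$ is a normal tense logic containing $L$, so that $L^+\subseteq T$. By (A1), $T$ contains $L$ and all tautologies. It is closed under modus ponens, under $\Box$-necessitation and, by (Z), under $\blacksquare$-necessitation. A substitution applied to every line of a derivation in $\mathsf S_{L,\emptyset}$ yields a derivation, so $\Lambda_\emptyset$ is closed under substitution; and $(s\theta)^*=s^*(\theta^*)$ with $s^*(p)=s(p)^*$, so $T$ is closed under substitution. Three axioms remain.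

The translation of $p\to\Box\blacklozenge p$ is $p\to\Box\neg\neg\blacklozenge\neg\neg p$, which follows from (A2) for $\neg\neg p$ by normal reasoning. The translation of $p\to\blacksquare\Diamond p$ is $p\to\neg\blacklozenge\neg\Diamond p$; the tautology $\neg\Diamond p\to\Box\neg p$ and (Adj) give its contrapositive $\blacklozenge\neg\Diamond p\to\neg p$. The translation of the $\mathbf K$-axiom for $\blacksquare$ is propositionally equivalent to $\blacklozenge\neg r\to\blacklozenge\neg(p\to r)\vee\blacklozenge\neg p$, which follows from the tautology $\neg r\to\neg(p\to r)\vee\neg p$ by (M) and (D).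

For arbitrary $\Gamma$, the set $\{\theta:\theta^*\in\Lambda_\Gamma\}$ contains $L^+$ because $\Lambda_\emptyset\subseteq\Lambda_\Gamma$, contains $\Gamma$ by (A0), and is closed under modus ponens and both necessitation rules, again by (Z).
\end{proof}

It remains to show that a modal formula $\alpha\in\Lambda_\Gamma$ satisfies $\vdash\alpha$. Let $\pi$ be a derivation in $\mathsf S_{L,\Gamma}$, and let $\Theta$ be the finite set of all subformulas of its lines. List the members of $\Theta$ of the form $\blacklozenge\varphi$ without repetition as $\blacklozenge\varphi_1,\dots,\blacklozenge\varphi_k$, in order of nondecreasing length, and take distinct variables $q_1,\dots,q_k$ not occurring in $\pi$. For $\theta\in\Theta$ define a modal formula $\theta^\circ$ by letting $(\cdot)^\circ$ fix variables, commute with the Boolean connectives and $\Box$, and send $\blacklozenge\varphi_i$ to $q_i$. A $\blacklozenge$-subformula of $\varphi_i$ is shorter than $\blacklozenge\varphi_i$, so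
\begin{equation}\label{eq:tri}
\varphi_i^\circ\text{ contains no }q_j\text{ with }j\ge i.
\end{equation}
Given modal formulas $Q_1,\dots,Q_k$, let $\theta^Q$ be the result of substituting $Q_i$ for $q_i$ ($i\le k$) simultaneously in $\theta^\circ$. Then $(\cdot)^Q$ commutes with the Boolean connectives and $\Box$, sends $\blacklozenge\varphi_i$ to $Q_i$, and fixes the modal members of $\Theta$.

\begin{lemma}\label{lem:red}
Suppose that for all $i\le k$:
\begin{itemize}
\item[(a)] $\vdash\varphi_i^Q\to\Box Q_i$;
\item[(b)] for every $\chi\in\Theta$, if $\vdash\varphi_i^Q\to\Box\chi^Q$, then $\vdash Q_i\to\chi^Q$.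
\end{itemize}
Then $\vdash\theta^Q$ for every line $\theta$ of $\pi$. In particular $\vdash\alpha$ for every modal line $\alpha$.
\end{lemma}

\begin{proof}
Induct along $\pi$. A line from $\Gamma$ is modal, so $\theta^Q=\theta$. If $\theta=s(\lambda)$ with $\lambda\in L$, then $s(p)\in\Theta$ for each $p$ occurring in $\lambda$, and $\theta^Q$ is the instance of $\lambda$ under $p\mapsto s(p)^Q$; so $\theta^Q\in L$. An instance of (A2) has the form $\varphi_i\to\Box\blacklozenge\varphi_i$, and its translation is derivable by (a). Modus ponens and necessitation commute with $(\cdot)^Q$. An application of (Adj) leads from $\varphi_i\to\Box\chi$ to $\blacklozenge\varphi_i\to\chi$ with $\chi\in\Theta$, and (b) covers it.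
\end{proof}

\section{One past diamond over $\mathbf{K4}$}\label{sec:one}

Consider first $k=1$. We write $\sigma\langle B\rangle$ for the result of substituting $B$ for $q$ in $\sigma$.

\begin{definition}\label{def:sur}
Let $q$ be a variable, $\varphi$ a modal formula not containing $q$, and $\sigma_1,\dots,\sigma_n$ modal formulas, called \emph{tests}. A modal formula $Q$ not containing $q$ is a \emph{surrogate} for $\blacklozenge\varphi$ relative to $\sigma_1,\dots,\sigma_n$ if
\begin{itemize}
\item[(a)] $\vdash\varphi\to\Box Q$;
\item[(b)] for every $j\le n$, if $\vdash\varphi\to\Box\sigma_j\langle Q\rangle$, then $\vdash Q\to\sigma_j\langle Q\rangle$.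
\end{itemize}
\end{definition}

If no test contains $q$, a surrogate exists for every normal $L$: take the conjunction of those $\sigma_j$ with $\vdash\varphi\to\Box\sigma_j$. The difficulty is that a test may contain $q$. Then the conjuncts that $Q$ should have depend on $Q$.

\begin{example}\label{ex:one}
Let $L=\mathbf{K4}$ and $\Gamma=\{p\to\Box\Diamond r\}$. With steps of normal reasoning suppressed, the following is a derivation in $\mathsf S_{L,\Gamma}$.
$$\begin{array}{lll}
1.& p\to\Box\Diamond r & \text{(A0)}\\
2.& p\to\Box\blacklozenge p & \text{(A2)}\\
3.& p\to\Box\Box\blacklozenge p & 2,\text{ transitivity}\\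
4.& p\to\Box\Diamond(\blacklozenge p\wedge r) & 1,\,3,\ \Box x\wedge\Diamond y\to\Diamond(x\wedge y)\\
5.& \blacklozenge p\to\Diamond(\blacklozenge p\wedge r) & 4,\text{ (Adj)}\\
6.& p\to\Box\Diamond(\Diamond r\wedge r) & 4,\ \blacklozenge p\to\Diamond r\text{ from }5
\end{array}$$
The test used in line 5 is $\sigma=\Diamond(q\wedge r)$. By line 1, a natural first try is $Q=\Diamond r$. Lines 1 to 4 survive, but line 5 becomes $\Diamond r\to\Diamond(\Diamond r\wedge r)$. This is not derivable: on the transitive frame with two points $xRy$, make $r$ true only at $y$ and $p$ true nowhere; then $\Gamma$ holds everywhere and the formula fails at $x$. Adding $\Diamond(\Diamond r\wedge r)$ to $Q$ as a conjunct changes $Q$, and with it the formula $\sigma\langle Q\rangle$ that $Q$ has to imply.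

Take instead $Q=\Diamond r\wedge\Box\Diamond r$. Line 2 becomes $p\to\Box(\Diamond r\wedge\Box\Diamond r)$, which follows from line 1 by transitivity. Transitivity also gives $Q\to\Box Q$, and together with $Q\to\Diamond r$ this yields $Q\to\Diamond(Q\wedge r)$, which is line 5.
\end{example}

The second choice copies a property of the true past diamond. Call $X\subseteq W$ an \emph{upset} if $R[X]\subseteq X$. In a transitive frame $R[R[X]]\subseteq R[X]$, so $\blacklozenge\varphi$ defines an upset. The truth of a modal formula at $x$ depends only on the points reachable from $x$. Hence at a point of an upset, the upset cannot be told apart from the whole frame: where $Q$ holds, $\sigma\langle Q\rangle$ is equivalent to $\sigma\langle\top\rangle$, which does not mention $Q$. The syntactic form of this observation needs only weak transitivity. Put $\Box^+\varphi=\varphi\wedge\Box\varphi$; by normal reasoning, $\Box^+$ is monotone.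

\begin{lemma}\label{lem:repl}
Let $L\in\mathbf{NExt}(\mathbf{wK4})$. For all modal $B,C,\sigma$, the logic $L$ contains
\begin{itemize}
\item[(F1)] $\Box^+B\to\Box\Box^+B$, and hence $\Box^+B\to\Box^+\Box^+B$;
\item[(F2)] $\Box^+(B\leftrightarrow C)\to(\sigma\langle B\rangle\leftrightarrow\sigma\langle C\rangle)$;
\item[(F3)] $\Box^+B\to(\sigma\langle B\rangle\leftrightarrow\sigma\langle\top\rangle)$.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) The axiom gives $\Box^+B\to\Box B\wedge\Box\Box B$, and $\Box B\wedge\Box\Box B\to\Box(B\wedge\Box B)$ is in $\mathbf K$.

(F2) Induct on $\sigma$. For $\sigma=q$ use $\Box^+(B\leftrightarrow C)\to(B\leftrightarrow C)$; for other variables and $\top$ the two sides coincide; the steps for $\neg$ and $\wedge$ are propositional. For $\sigma=\Box\sigma'$, the induction hypothesis and normal reasoning give $\Box\Box^+(B\leftrightarrow C)\to(\Box\sigma'\langle B\rangle\leftrightarrow\Box\sigma'\langle C\rangle)$, and (F1) replaces the premise by $\Box^+(B\leftrightarrow C)$.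

(F3) The tautology $B\to(B\leftrightarrow\top)$ gives $\Box^+B\to\Box^+(B\leftrightarrow\top)$; apply (F2).
\end{proof}

Weak transitivity is necessary here: (F3) with $B=p$ and $\sigma=\Box\Box q$ yields the axiom of $\mathbf{wK4}$.

\begin{lemma}\label{lem:K4step}
Let $L\in\mathbf{NExt}(\mathbf{K4})$, and let $q,\varphi,\sigma_1,\dots,\sigma_n$ be as in Definition~\ref{def:sur}. For $S\subseteq\{1,\dots,n\}$ put $C^S=\Box^+\bigwedge_{j\in S}\sigma_j\langle\top\rangle$. If
$$S=\{j:\ \vdash\varphi\to\Box\sigma_j\langle\top\rangle\},$$
then $C^S$ is a surrogate for $\blacklozenge\varphi$ relative to $\sigma_1,\dots,\sigma_n$.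
\end{lemma}

\begin{proof}
Let $\xi=\bigwedge_{j\in S}\sigma_j\langle\top\rangle$ and $Q=\Box^+\xi$.

(a) By the choice of $S$, $\vdash\varphi\to\Box\xi$. By transitivity $\vdash\Box\xi\to\Box\xi\wedge\Box\Box\xi$, so $\vdash\varphi\to\Box Q$.

(b) By (F1), $\vdash Q\to\Box^+Q$, so by (F3)
\begin{equation}\label{eq:top}
\vdash Q\to(\sigma_j\langle Q\rangle\leftrightarrow\sigma_j\langle\top\rangle).
\end{equation}
Suppose $\vdash\varphi\to\Box\sigma_j\langle Q\rangle$. With (a) this gives $\vdash\varphi\to\Box(Q\wedge\sigma_j\langle Q\rangle)$, and \eqref{eq:top} under $\Box$ gives $\vdash\varphi\to\Box\sigma_j\langle\top\rangle$. So $j\in S$ and $\sigma_j\langle\top\rangle$ is a conjunct of $\xi$. Hence $\vdash Q\to\sigma_j\langle\top\rangle$, and $\vdash Q\to\sigma_j\langle Q\rangle$ by \eqref{eq:top}.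
\end{proof}

Full transitivity enters only in (a), in the step from $\Box\xi$ to $\Box\Box\xi$.

\section{Nested past diamonds}\label{sec:nest}

For $k\ge2$ a second circle appears. Suppose $\varphi_1=p$ and $\varphi_2=\blacklozenge p$. Then $\varphi_2^Q=Q_1$, so $Q_2$ can be chosen only after $Q_1$. But (Adj) may be applied to $p\to\Box\Box\blacklozenge\blacklozenge p$, and then $Q_1$ must pass the test $\Box Q_2$, which is not yet known. The way out is that Lemma~\ref{lem:K4step} selects its surrogate from $2^n$ formulas $C^S$ whose shape is known in advance; only the choice of $S$ depends on $Q_1$. So $Q_1$ can be made to pass the tests for all possible choices at once.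

Call a substitution $\tau$ of modal formulas \emph{$q$-safe} if $\tau(q)=q$ and $q$ does not occur in $\tau(p)$ for $p\ne q$. For such $\tau$,
\begin{equation}\label{eq:safe}
\tau(\sigma\langle B\rangle)=(\tau\sigma)\langle\tau B\rangle,
\end{equation}
since both sides send $\sigma=q$ to $\tau B$ and $\sigma=p\neq q$ to $\tau(p)$, and both commute with the connectives.

\begin{definition}\label{def:unif}
The relation $\vdash$ has \emph{uniform surrogates} if for all $q,\varphi,\sigma_1,\dots,\sigma_n$ as in Definition~\ref{def:sur} there is a finite set $\mathcal C$ of modal formulas, the \emph{candidates}, such that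
\begin{itemize}
\item every variable of a candidate occurs in $\varphi,\sigma_1,\dots,\sigma_n$ and differs from $q$;
\item for every $q$-safe $\tau$ there is $C\in\mathcal C$ such that $\tau C$ is a surrogate for $\blacklozenge\tau\varphi$ relative to $\tau\sigma_1,\dots,\tau\sigma_n$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:K4unif}
If $L\in\mathbf{NExt}(\mathbf{K4})$, then $\vdash$ has uniform surrogates.
\end{lemma}

\begin{proof}
Let $\mathcal C=\{C^S:S\subseteq\{1,\dots,n\}\}$. By \eqref{eq:safe}, $\tau C^S=\Box^+\bigwedge_{j\in S}(\tau\sigma_j)\langle\top\rangle$ is the formula $C^S$ formed from the tests $\tau\sigma_1,\dots,\tau\sigma_n$. Lemma~\ref{lem:K4step}, applied to $\tau\varphi$ and these tests, provides a suitable $S$.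
\end{proof}

\begin{proposition}\label{prop:nest}
Suppose $\vdash$ has uniform surrogates. Let $q_1,\dots,q_k$ be distinct variables, let $\psi_1,\dots,\psi_k$ be modal formulas such that $\psi_i$ contains no $q_j$ with $j\ge i$, and let $\Sigma$ be a finite set of modal formulas. Then there are modal formulas $Q_1,\dots,Q_k$, whose variables occur in $\psi_1,\dots,\psi_k$ or $\Sigma$ and differ from $q_1,\dots,q_k$, such that the substitution $\tau$ sending $q_i$ to $Q_i$ and fixing all other variables satisfies, for all $i\le k$:
\begin{itemize}
\item[(a)] $\vdash\tau\psi_i\to\Box Q_i$;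
\item[(b)] for every $\sigma\in\Sigma$, if $\vdash\tau\psi_i\to\Box\tau\sigma$, then $\vdash Q_i\to\tau\sigma$.
\end{itemize}
\end{proposition}

\begin{proof}
Induct on $k$, for all $\Sigma$ at once. For $k=0$ there is nothing to prove. Let $k\ge1$, write $q=q_k$, and let $\mathcal C$ be a set of candidates for $q$, $\psi_k$ and an enumeration of $\Sigma$. Put
$$\Sigma'=\{\sigma\langle C\rangle:\sigma\in\Sigma,\ C\in\mathcal C\}.$$
This set is finite, and $q$ occurs neither in $\Sigma'$ nor in any $\psi_i$. The induction hypothesis for $\psi_1,\dots,\psi_{k-1}$ and $\Sigma'$ gives $Q_1,\dots,Q_{k-1}$ and the substitution $\tau'$ sending $q_i$ to $Q_i$ for $i<k$. The variables of these $Q_i$ occur in $\psi_1,\dots,\psi_k$ or $\Sigma$ and differ from $q_1,\dots,q_{k-1}$ and $q$. So $\tau'$ is $q$-safe, and there is $C\in\mathcal C$ such that $Q_k:=\tau'C$ is a surrogate for $\blacklozenge\tau'\psi_k$ relative to the tests $\tau'\sigma$, $\sigma\in\Sigma$. The variables of $Q_k$ come from $Q_1,\dots,Q_{k-1}$ or are variables of $C$ other than $q_1,\dots,q_{k-1}$, so they are as required.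

We have $\tau\psi_i=\tau'\psi_i$ for all $i\le k$, and for $\sigma\in\Sigma$, by \eqref{eq:safe},
$$\tau\sigma=(\tau'\sigma)\langle Q_k\rangle=\tau'(\sigma\langle C\rangle).$$
For $i=k$, the first equality shows that (a) and (b) are the two clauses of Definition~\ref{def:sur}. For $i<k$, (a) is part of the induction hypothesis, and so is (b), by the second equality and $\sigma\langle C\rangle\in\Sigma'$.
\end{proof}

\begin{corollary}\label{cor:cons}
If $\vdash$ has uniform surrogates, then $\Gamma\vdash_{L^+}\alpha$ implies $\Gamma\vdash_L\alpha$ for every modal $\alpha$.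
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:calc}, $\alpha=\alpha^*$ has a derivation $\pi$ in $\mathsf S_{L,\Gamma}$. In the notation of Section~\ref{sec:adj}, apply Proposition~\ref{prop:nest} with $\psi_i=\varphi_i^\circ$, which is allowed by \eqref{eq:tri}, and $\Sigma=\{\chi^\circ:\chi\in\Theta\}$. Since $\tau(\theta^\circ)=\theta^Q$, this gives the hypotheses of Lemma~\ref{lem:red}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:K4}]
Lemma~\ref{lem:K4unif} and Corollary~\ref{cor:cons} with $\Gamma=\emptyset$ give $(L^+)_+\subseteq L$, and the reverse inclusion always holds. The remaining statements follow from Lemma~\ref{lem:equiv} with $M=\mathbf{K4}$.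
\end{proof}

\section{Weak transitivity}\label{sec:weak}

Sections~\ref{sec:adj} and~\ref{sec:nest} use no property of $L$ except uniform surrogates, so only Lemma~\ref{lem:K4step} has to be replaced. It does fail for $\mathbf{wK4}$. Take $\Gamma=\emptyset$, $\varphi=\Box r$ and the single test $r$. The lemma proposes $\Box^+r$, and (a) would imply $\Box r\to\Box\Box r$. This formula fails at $x$ in the weakly transitive frame $W=\{x,y\}$, $R=\{(x,y),(y,x)\}$ with $r$ true only at $y$. In the same frame $R[x]=\{y\}$ is not an upset, so the true past diamond has lost the property we copied.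

What survives is that $X\cup R[X]$ is an upset: if $x\in X$ and $xRyRz$, then $z=x\in X$ or $z\in R[X]$. So $\varphi\vee\blacklozenge\varphi$ defines an upset, and the tautology
$$\blacklozenge\varphi\ \leftrightarrow\ (\varphi\vee\blacklozenge\varphi)\wedge(\varphi\to\blacklozenge\varphi)$$
suggests looking for $Q$ in the form $U\wedge E$, where $U=\Box^+\xi$ imitates $\varphi\vee\blacklozenge\varphi$ and $E$ imitates $\varphi\to\blacklozenge\varphi$. The circle then opens in two stages. The formula $E$ matters only where $\varphi$ holds; at a point where $\varphi\wedge Q$ holds, (a) gives $\Box^+Q$, so there $Q$ may be replaced by $\top$, and $E$ can be defined without reference to $Q$. Inside the upset $U$, the formula $Q$ agrees with $E$, so there $Q$ may be replaced by $E$, and $U$ can be defined from $E$.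

\begin{lemma}\label{lem:wK4step}
Let $L\in\mathbf{NExt}(\mathbf{wK4})$, and let $q,\varphi,\sigma_1,\dots,\sigma_n$ be as in Definition~\ref{def:sur}. For $S,T\subseteq\{1,\dots,n\}$ put
$$E^S=\bigwedge_{j\in S}(\varphi\to\sigma_j\langle\top\rangle),\qquad C^{S,T}=\Box^+\bigwedge_{j\in T}(\varphi\vee\sigma_j\langle E^S\rangle)\ \wedge\ E^S .$$
If $S$ and then $T$ are chosen as
$$S=\{j:\ \vdash\varphi\to\Box(\varphi\to\sigma_j\langle\top\rangle)\},\qquad T=\{j:\ \vdash\varphi\to\Box(\varphi\vee\sigma_j\langle E^S\rangle)\},$$
then $C^{S,T}$ is a surrogate for $\blacklozenge\varphi$ relative to $\sigma_1,\dots,\sigma_n$. Consequently $\vdash$ has uniform surrogates.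
\end{lemma}

\begin{proof}
Let $E=E^S$, $\xi=\bigwedge_{j\in T}(\varphi\vee\sigma_j\langle E\rangle)$, $U=\Box^+\xi$ and $Q=U\wedge E$.

(a) By the choice of $T$, $\vdash\varphi\to\Box\xi$, and $\varphi\to\xi$ is a tautology; this is the reason for the disjunct $\varphi$. So $\vdash\varphi\to U$, and (F1) gives $\vdash\varphi\to\Box U$. By the choice of $S$, $\vdash\varphi\to\Box E$. Hence $\vdash\varphi\to\Box Q$.

(b) Suppose $\vdash\varphi\to\Box\sigma_j\langle Q\rangle$. With (a),
\begin{equation}\label{eq:both}
\vdash\varphi\to\Box(Q\wedge\sigma_j\langle Q\rangle).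
\end{equation}
We show that $Q\wedge\varphi$ and $Q\wedge\neg\varphi$ each imply $\sigma_j\langle Q\rangle$.

\emph{Where $\varphi$ holds.} By (a), $\vdash Q\wedge\varphi\to\Box^+Q$, so (F3) gives
\begin{equation}\label{eq:w1}
\vdash Q\wedge\varphi\to(\sigma_j\langle Q\rangle\leftrightarrow\sigma_j\langle\top\rangle).
\end{equation}
Thus $\vdash Q\wedge\sigma_j\langle Q\rangle\to(\varphi\to\sigma_j\langle\top\rangle)$, and \eqref{eq:both} yields $\vdash\varphi\to\Box(\varphi\to\sigma_j\langle\top\rangle)$. So $j\in S$ and $\varphi\to\sigma_j\langle\top\rangle$ is a conjunct of $E$. Hence $\vdash Q\wedge\varphi\to\sigma_j\langle\top\rangle$, and $\vdash Q\wedge\varphi\to\sigma_j\langle Q\rangle$ by \eqref{eq:w1}.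

\emph{Where $\varphi$ fails.} By (F1), $\vdash U\to\Box^+U$, and $U\to(Q\leftrightarrow E)$ is a tautology. So $\vdash U\to\Box^+(Q\leftrightarrow E)$, and since $Q$ implies $U$, (F2) gives
\begin{equation}\label{eq:w2}
\vdash Q\to(\sigma_j\langle Q\rangle\leftrightarrow\sigma_j\langle E\rangle).
\end{equation}
With \eqref{eq:both} we get $\vdash\varphi\to\Box\sigma_j\langle E\rangle$, so $j\in T$ and $\varphi\vee\sigma_j\langle E\rangle$ is a conjunct of $\xi$. Hence $\vdash Q\wedge\neg\varphi\to\sigma_j\langle E\rangle$, and $\vdash Q\wedge\neg\varphi\to\sigma_j\langle Q\rangle$ by \eqref{eq:w2}.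

For uniformity take the formulas $C^{S,T}$, $S,T\subseteq\{1,\dots,n\}$, as candidates. They do not contain $q$ because $\varphi$ does not. For $q$-safe $\tau$, \eqref{eq:safe} shows that $\tau E^S$, and then $\tau C^{S,T}$, are the formulas $E^S$ and $C^{S,T}$ formed from $\tau\varphi,\tau\sigma_1,\dots,\tau\sigma_n$, to which the first part applies.
\end{proof}

In the example above, $S=T=\{1\}$ and $Q=\Box^+(\Box r\vee r)\wedge(\Box r\to r)$, which implies $r$ propositionally.

\begin{proof}[Proof of Theorem~\ref{thm:wK4}(1)]
If $\Gamma\vdash_L\alpha$, then $\Gamma\vdash_{L^+}\alpha$ because $L\subseteq L^+$. The converse is Corollary~\ref{cor:cons} with Lemma~\ref{lem:wK4step}. The case $\Gamma=\emptyset$ gives $(L^+)_+=L$, and Lemma~\ref{lem:equiv} with $M=\mathbf{wK4}$ gives the rest.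
\end{proof}

\section{Embedding modal algebras into tense algebras}\label{sec:alg}

A \emph{modal algebra} is a Boolean algebra with a unary operation $\Box$ such that $\Box1=1$ and $\Box(a\wedge b)=\Box a\wedge\Box b$. A \emph{tense algebra} has two such operations $\Box,\blacksquare$ with $a\le\Box\neg\blacksquare\neg a$ and $a\le\blacksquare\neg\Box\neg a$; its \emph{$\Box$-reduct} forgets $\blacksquare$. A valuation maps variables to elements and extends to formulas; an algebra \emph{validates} a formula if every valuation gives it the value $1$. The formulas validated by a modal algebra $\mathfrak A$ form a normal modal logic, the logic of $\mathfrak A$. The \emph{variety generated by $\mathfrak A$} is the class of modal algebras satisfying all equations that hold in $\mathfrak A$; by Birkhoff's theorem it consists of the homomorphic images of subalgebras of powers of $\mathfrak A$. An equation $\varphi\approx\psi$ holds exactly when $\varphi\leftrightarrow\psi$ is validated, so, over an infinite set of variables, this variety is the class of modal algebras validating the logic of $\mathfrak A$.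

The operation tables of $\mathfrak A$ can be written as a set $\Gamma$ of modal formulas, and conservativity of global consequence says that adding the past to $\Gamma$ identifies no two elements. This is where the hypotheses $\Gamma$ and the freedom in the number of variables are used.

\begin{proof}[Proof of Theorem~\ref{thm:wK4}(2)]
Take an infinite set of variables containing distinct variables $p_a$ for the elements $a$ of $\mathfrak A$. Let $L\supseteq\mathbf{wK4}$ be the logic of $\mathfrak A$ over these variables, and
$$\Gamma=\{\,p_{\neg a}\leftrightarrow\neg p_a,\ \ p_{a\wedge b}\leftrightarrow p_a\wedge p_b,\ \ p_{\Box a}\leftrightarrow\Box p_a\ :\ a,b\in\mathfrak A\,\}.$$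
On tense formulas let $\theta\sim\theta'$ mean $\Gamma\vdash_{L^+}\theta\leftrightarrow\theta'$. This equivalence relation respects $\neg$ and $\wedge$ by propositional reasoning, and $\Box$ and $\blacksquare$ by necessitation and the $\mathbf K$-axioms. The quotient $\mathfrak B$ is a tense algebra because $\mathbf K_t\subseteq L^+$, and $[\theta]=1$ if and only if $\Gamma\vdash_{L^+}\theta$.

The $\Box$-reduct of $\mathfrak B$ validates $L$: given $\lambda\in L$ and a valuation $v$, choose tense formulas $s(p)$ with $v(p)=[s(p)]$; then $v(\lambda)=[s(\lambda)]=1$, since $L^+$ is closed under substitution. So the reduct lies in the variety generated by $\mathfrak A$.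

The map $a\mapsto[p_a]$ preserves $\neg,\wedge,\Box$ by the choice of $\Gamma$, hence also $1=\neg(a\wedge\neg a)$. Suppose $[p_a]=[p_b]$. By part (1), $\Gamma\vdash_Lp_a\leftrightarrow p_b$. A valuation in $\mathfrak A$ with $p_c\mapsto c$ for all $c$ gives the value $1$ to all members of $\Gamma$ and of $L$, and modus ponens and necessitation preserve the value $1$. So $p_a\leftrightarrow p_b$ has value $1$, that is, $a=b$.
\end{proof}

\section{Failure for $2$-transitive logics}\label{sec:sharp}

The logics $\mathbf{tra}_m$ decrease: necessitating the axiom of $\mathbf{tra}_m$ gives $\Box\Box^{\le m}p\to\Box^{m+2}p$, and $\Box^{\le m+1}p\to\Box\Box^{\le m}p$ is in $\mathbf K$, so $\mathbf{tra}_{m+1}\subseteq\mathbf{tra}_m$. Hence $\mathbf{NExt}(\mathbf{tra}_m)\subseteq\mathbf{NExt}(\mathbf{wK4})$ for $m\le1$, and Theorem~\ref{thm:wK4}(1) gives injectivity. For $m\ge2$ we have $\mathbf{NExt}(\mathbf{tra}_2)\subseteq\mathbf{NExt}(\mathbf{tra}_m)$, so by Lemma~\ref{lem:equiv} Theorem~\ref{thm:sharp} follows from the next proposition.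

\begin{proposition}\label{prop:ce}
There is $L\in\mathbf{NExt}(\mathbf{tra}_2)$ with $(L^+)_+\ne L$.
\end{proposition}

By Proposition~\ref{prop:kripke}, we need a general frame in which some $R[X]$ with $X$ admissible is not admissible. We take a descending chain of points $z_i$ and a point $a$ such that every admissible set containing $a$ contains almost all $z_i$, and a definable point $b$ that sees $a$ but no $z_i$. Every admissible set containing $R[b]$ then has a first point on the chain, and $L$ can say so; the set $R[b]$ itself, which $\blacklozenge$ makes available, has no point on the chain. A hub $h$ makes the frame $2$-transitive and lets one formula survey the whole frame, and two points $d,d'$ serve only to define the others by variable-free formulas.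

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (z0) at (0,0) {$z_0$};
\node (z1) at (1.3,0) {$z_1$};
\node (z2) at (2.6,0) {$z_2$};
\node (c) at (3.9,0) {$\cdots$};
\node (a) at (5.3,0) {$a$};
\node (b) at (7,0) {$b$};
\node (e) at (8.5,0) {$d'$};
\node (d) at (10,0) {$d$};
\node (h) at (5,-1.9) {$h$};
\draw[->] (z1)--(z0); \draw[->] (z2)--(z1); \draw[->] (c)--(z2);
\draw[->] (b)--(a); \draw[->] (b)--(e); \draw[->] (e)--(d);
\draw[->] (a) edge[loop above] (a);
\draw[->,gray] (h) edge[loop below] (h);
\foreach \x in {z0,z1,z2,a,b} \draw[<->,gray] (h)--(\x);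
\foreach \x in {e,d} \draw[->,gray] (h)--(\x);
\draw[dashed] (-0.45,-0.3) rectangle (5.85,1);
\node at (-0.15,0.72) {$Z$};
\end{tikzpicture}
\caption{A $2$-transitive general frame whose logic $L$ satisfies $(L^+)_+\neq L$. The point $h$ sees every point, and every point except $d,d'$ sees $h$ (gray arrows). A set is admissible if its trace on $Z$ is finite without $a$ or cofinite with $a$; so $R[b]=\{a,h,d'\}$ is not admissible.}
\label{fig:frame}
\end{figure}

\begin{proof}
\emph{The frame.} Let $Z=\{a\}\cup\{z_i:i\in\omega\}$ and $W=\{d,d',h,b\}\cup Z$, with $R$ given by (see Figure~\ref{fig:frame})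
$$R[d]=\emptyset,\quad R[d']=\{d\},\quad R[h]=W,\quad R[b]=\{a,h,d'\},$$
$$R[a]=\{a,h\},\quad R[z_0]=\{h\},\quad R[z_{i+1}]=\{z_i,h\}.$$
Let $P$ consist of the sets $X\subseteq W$ such that $X\cap Z$ is either finite and omits $a$, or cofinite in $Z$ and contains $a$. Complementation exchanges the two types; a union of two sets of the first type is of the first type, and a union with a set of the second type is of the second type. For closure under $\Diamond$, let $X\in P$. If $h\in X$, then $Z\subseteq\Diamond X$. If $h\notin X$, then $z_0\notin\Diamond X$, $z_{i+1}\in\Diamond X$ if and only if $z_i\in X$, and $a\in\Diamond X$ if and only if $a\in X$; so $\Diamond X$ has the same type as $X$. Let $L$ be the logic of $(W,R,P)$.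

From $d$ and $d'$ no point is reachable in three steps. Every other point sees $h$ and so reaches all of $W$ in two steps. Hence $\mathbf{tra}_2\subseteq L$.

\emph{Definable points.} The only point without successors is $d$, so $\Box\bot$ defines $\{d\}$. Then $\Diamond\Box\bot$ defines the set $\{d',h\}$ of points that see $d$, and $\Box\Box\bot$ defines the set $\{d,d'\}$ of points that see nothing but $d$. Therefore $\delta=\Diamond\Box\bot\wedge\Box\Box\bot$ defines $\{d'\}$, and $\Diamond\delta$ defines $\{h,b\}$. It follows that
$$\eta=\Diamond\Box\bot\wedge\neg\Box\Box\bot,\qquad\beta=\Diamond\delta\wedge\neg\Diamond\Box\bot,\qquad\zeta=\neg\Box\bot\wedge\neg\Diamond\Box\bot\wedge\neg\Diamond\delta$$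
define $\{h\}$, $\{b\}$ and $Z$. In particular $\neg\eta\notin L$.

\emph{Two formulas in $L$.} Let $\mu(p)=\zeta\wedge p\wedge\neg\Diamond(\zeta\wedge p)$; it is true at the points of $Z$ that satisfy $p$ and see no such point. Put
$$\nu_1=\beta\wedge\Box(\zeta\to p)\to\Box(\zeta\to\neg\mu(p)),\qquad\nu_2=\eta\wedge\Box(\beta\to\Box(\zeta\to p))\to\Diamond\mu(p),$$
and let $X\in P$ be the value of $p$. The premise of $\nu_1$ can hold only at $b$, whose only successor in $Z$ is $a$; it says $a\in X$. Since $aRa$, the formula $\Diamond(\zeta\wedge p)$ is true at $a$, so $\mu(p)$ is false at $a$, and the conclusion holds at $b$. The premise of $\nu_2$ can hold only at $h$; as $hRb$, it again gives $a\in X$. Then $X\cap Z$ is cofinite, and there is a least $i$ with $z_i\in X$. The successors of $z_i$ are $h\notin Z$ and, if $i>0$, $z_{i-1}\notin X$. So $\mu(p)$ is true at $z_i$, and $hRz_i$. Thus $\nu_1,\nu_2\in L$; only $\nu_2$ uses the restriction to admissible sets.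

\emph{The formula $\neg\eta$ is in $L^+$.} Substitute $\blacklozenge\beta$ for $p$, and write $\mu=\mu(\blacklozenge\beta)$. The converse axiom gives $\beta\to\Box\blacklozenge\beta$, hence
\begin{equation}\label{eq:ce}
\beta\to\Box(\zeta\to\blacklozenge\beta)\in L^+ .
\end{equation}
With the instance of $\nu_1$ this yields $\beta\to\Box(\zeta\to\neg\mu)\in L^+$, and Lemma~\ref{lem:adj} gives $\blacklozenge\beta\to(\zeta\to\neg\mu)\in L^+$. Since $\mu\to\zeta\wedge\blacklozenge\beta$ is a tautology, $\neg\mu\in L^+$, and so $\neg\Diamond\mu\in L^+$ by necessitation. On the other hand, necessitating \eqref{eq:ce} and using the instance of $\nu_2$ gives $\eta\to\Diamond\mu\in L^+$. Hence $\neg\eta\in(L^+)_+\setminus L$.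
\end{proof}

\begin{remark}
One test accounts for the failure: for this $L$ and $\Gamma=\emptyset$, there is no surrogate for $\blacklozenge\beta$ relative to $\sigma=\zeta\to\neg\mu(q)$. Indeed, let $\beta\to\Box Q\in L$. Then $\beta\to\Box\sigma\langle Q\rangle\in L$ by $\nu_1$. But under any valuation the truth set of $Q$ is admissible and contains $a$, so $Q\to\sigma\langle Q\rangle$ fails at the first $z_i$ where $Q$ is true. The frame is not weakly transitive, since $bRhRz_0$ while $z_0\notin\{b\}\cup R[b]$; the least upset containing $b$ is all of $W$. By Proposition~\ref{prop:kripke}, $L$ is not the logic of any class of Kripke frames.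
\end{remark}

\begin{thebibliography}{9}
\bibitem{LTL} \emph{Lattices of Tense Logics}, \texttt{https://eprints.illc.uva.nl/id/document/13165}.
\end{thebibliography}
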